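# Products of lengths of generating curves on Riemannian tori

## 1. Tori, classes of curves, and generating families

**Definition (torus and classes of curves).** Put $T^n=\mathbb R^n/\mathbb Z^n$ and $H_1(T^n)=H_1(T^n;\mathbb Z)=\mathbb Z^n$. A closed curve $c:[0,1]\to T^n$ lifts to a path $\tilde c$ in $\mathbb R^n$, and its class is $[c]=\tilde c(1)-\tilde c(0)\in\mathbb Z^n$. The fundamental group is abelian, so free homotopy classes of closed curves and homology classes are the same thing.

Example: $t\mapsto(2t,3t)$ on $T^2$ has class $(2,3)$.

**Definition (lengths and volumes).** Metrics on $T^n$ are smooth and Riemannian. Closed curves are rectifiable, so we may parametrize them as Lipschitz maps. A metric is flat if $T^n$ with this metric is isometric to a quotient $\mathbb R^n/\Gamma$ of Euclidean space by a lattice $\Gamma$; then $H_1(T^n)=\Gamma$.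

Example: let $g_0$ be the standard metric on $\mathbb R^n/\mathbb Z^n$. A lift of a closed curve of class $h$ joins two points that differ by $h$, so
$$\operatorname{length}_{g_0}(c)\ \ge\ |[c]|,\qquad\text{in particular }\operatorname{length}_{g_0}(c)\ge1\text{ if }[c]\ne0. \tag{1}$$

**Definition ($R$-generating curves).** Let $R\neq0$ be a commutative ring. Closed curves $S_1,\dots,S_n$ *$R$-generate* if their classes generate $H_1(T^n;R)=R^n$. For $R=\mathbb Z$ we say that they generate $H_1(T^n)$.

Let $D\in\mathbb Z$ be the determinant of the matrix $A$ whose columns are the $n$ classes. Then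
$$S_1,\dots,S_n\ R\text{-generate}\iff D\cdot 1_R\text{ is a unit of }R. \tag{2}$$
Indeed, generation means that $A:R^n\to R^n$ is surjective. A surjective endomorphism of $R^n$ is an isomorphism, so $\det A$ is then a unit. Conversely, if $\det A$ is a unit, the adjugate formula inverts $A$.

Example: on $T^2$ take classes $(2,0),(0,1)$, so $D=2$. They $\mathbb Q$-generate and $\mathbb F_3$-generate, but they neither $\mathbb Z$-generate nor $\mathbb F_2$-generate. We also see that if $S_1,\dots,S_n$ generate $H_1(T^n)$, then $D=\pm1$ and no class lies in $d\mathbb Z^n$ for $d\ge2$, since otherwise $d\mid D$.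

**Definition (the set $P(R)$).** For a commutative ring $R\ne0$, let $P(R)$ be the set of primes $\ell$ such that $\ell\cdot1_R$ is not a unit.

Examples: $P(\mathbb Z)$ is the set of all primes, and $P(\mathbb Q)=P(\mathbb R)=\emptyset$. For $R=\mathbb F_p$, $\mathbb Z/p^k$ or $\mathbb Z_{(p)}$ we get $P(R)=\{p\}$. For $m\geq 2$, $P(\mathbb Z/m)$ is the set of primes dividing $m$.

**The inequality.** The Second Minkowski theorem for flat tori says: if $T^n$ carries a flat Riemannian metric, there exist closed curves $S_1,\dots,S_n$ which generate $H_1(T^n)$ and satisfy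
$$\prod_{i=1}^n\operatorname{length}S_i\ \le\ C_n\operatorname{Vol}T^n, \tag{3}$$
where $C_n$ depends only on $n$. The problem, posed in the text "Systoles and Intersystolic Inequalities" (https://www.ihes.fr/~gromov/wp-content/uploads/2018/08/195.pdf), is whether flatness matters. Is there for each $n$ a constant $C_n$, depending only on $n$, such that *every* Riemannian metric on $T^n$ admits closed curves that generate $H_1(T^n)$ and satisfy (3)?

For a rectangular box with opposite faces glued, the $n$ edge curves generate and the product of their lengths is exactly the volume. So (3) asks whether a torus of small volume must always be short in enough directions. The answer will be: yes for $n\le2$, no for every $n\ge3$.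

## 2. Dimensions one and two

**Theorem B.** For $n=1$ the inequality holds with $C_1=1$. For $n=2$ it holds with the sharp constant $C_2=2/\sqrt3$.

*Proof.* For $n=1$, run once around the circle: the length is the volume.

Let $n=2$.

**Step B1. Find short curves in a given class.** By the uniformization theorem we may write $g=\rho^2g_0$ with $g_0$ a flat metric on $T^2=\mathbb R^2/\Gamma$ and $\rho>0$. Let $A,A_0$ be the areas of $g,g_0$; thus $A=\int\rho^2\,dA_0$. Fix $h\in\Gamma$. For each $x$ consider the closed curve $t\mapsto x+th$, $0\le t\le1$, of $g$-length $|h|_0\int_0^1\rho(x+th)\,dt$. Averaging over $x$ in the flat torus and applying Cauchy–Schwarz, we find that the average length is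
$$|h|_0\,\frac1{A_0}\int\rho\,dA_0\ \le\ |h|_0\,(A/A_0)^{1/2}.$$
So some closed curve in class $h$ has $g$-length at most $|h|_0(A/A_0)^{1/2}$.

**Step B2. Choose the classes.** Let $h_1$ be a shortest nonzero vector of $\Gamma$. It is primitive, so it is part of a basis $h_1,h_2$. Adding a multiple of $h_1$ to $h_2$ we may assume $|\langle h_1,h_2\rangle|\le\frac12|h_1|^2$, and $|h_1|\le|h_2|$ by the choice of $h_1$. Then
$$A_0^2=|h_1|^2|h_2|^2-\langle h_1,h_2\rangle^2\ \ge\ |h_1|^2|h_2|^2-\tfrac14|h_1|^4\ \ge\ \tfrac34|h_1|^2|h_2|^2 .$$
Step B1 for $h_1$ and $h_2$ gives generating curves with product of lengths at most $|h_1|_0|h_2|_0\,A/A_0\le\frac2{\sqrt3}A$.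

**Step B3. Sharpness.** On the flat hexagonal torus with shortest lattice vector of length $\lambda$, the area is $\frac{\sqrt3}2\lambda^2$ and every noncontractible closed curve has length $\ge\lambda$. Generating curves are noncontractible, so their product is at least $\lambda^2=\frac2{\sqrt3}\operatorname{Area}$. $\blacksquare$

## 3. Averaging in a conformal class, and the loss of homogeneity

The first thing to try for $n\ge3$ is the same averaging. Suppose $g=\rho^2g_0$ with $g_0$ flat on $\mathbb R^n/\Gamma$. Averaging over translates and using Hölder's inequality, we find in each class $h$ a curve of length at most $|h|_0(\operatorname{Vol}/\operatorname{Vol}_0)^{1/n}$. Apply this to the classes $h_1,\dots,h_n$ of the curves given by the Second Minkowski theorem for $g_0$. The product of the new lengths is at most $\prod|h_i|_0\cdot\operatorname{Vol}/\operatorname{Vol}_0\le C_n\operatorname{Vol}$. So (3) holds for every metric conformal to a flat one, in every dimension. The argument stops exactly at its first line. Uniformization is a theorem about surfaces, and for $n\ge3$ a metric on $T^n$ need not be conformal to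 a flat one. (Theorem A below produces metrics for which (3) fails; by what we just proved, such metrics are not conformal to flat ones.)

A second attempt is to choose short *independent* curves first and to repair them afterward so that they generate. On a flat torus the repair works. Let $v_1,\dots,v_n\in\Gamma$ be independent, and put $\Gamma_i=\Gamma\cap\operatorname{span}(v_1,\dots,v_i)$. Choose $b_i\in\Gamma_i$ generating $\Gamma_i/\Gamma_{i-1}\cong\mathbb Z$; the $b_i$ form a basis of $\Gamma$. Write $b_i=\sum_{j\le i}c_jv_j$. Since $v_i$ is an integer multiple of $b_i$ modulo $\Gamma_{i-1}$, we have $|c_i|\le1$. Subtracting integer multiples of $v_1,\dots,v_{i-1}$ gives $|c_j|\le\frac12$ for $j<i$. So $|b_i|\le|v_i|+\frac12\sum_{j<i}|v_j|$.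

This used that the class $\frac12v$, when it exists, has half the length of $v$. For a general metric, let $\ell(h)$ be the least length of a closed curve in class $h$. Certainly $\ell(kh)\le k\,\ell(h)$, but the converse direction is lost.

**Example (a short double of a long class).** In $T^3$ let
$$\gamma(t)=\big(2t,\ \tfrac14\cos2\pi t,\ \tfrac14\sin2\pi t\big),\qquad t\in\mathbb R/\mathbb Z,$$
of class $2e_1$. It is embedded. Indeed $\gamma(t)=\gamma(t')$ with $t\ne t'$ forces $t'=t+\frac12$, and then $\frac12\cos2\pi t$ and $\frac12\sin2\pi t$ are both integers, which is impossible. Let $N_s$ be the open $g_0$-neighborhood of $\gamma$ of radius $s$, and fix $r<1$ so small that $N_{2r}$ is a tubular neighborhood. Let $g=\rho^2g_0$ with $\rho:T^3\to[\epsilon,1]$ smooth, $\rho=\epsilon$ on $\gamma$ and $\rho=1$ off $N_r$. Then $\ell(2e_1)\le\epsilon\operatorname{length}_{g_0}(\gamma)$. On the other hand $\ell(e_1)\ge r$ for every $\epsilon$. To see this, let $c$ be a closed curve of $g$-length $<r$. If $c$ misses $N_r$, its $g_0$-length is $<r<1$ and it is contractible by (1). Otherwise every point of $c$ outside $N_r$ lies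 on an arc outside $N_r$ of $g_0$-length $<r$ that has an endpoint on the boundary of $N_r$. So $c\subset N_{2r}$, and $[c]$ is a multiple of $2e_1$.

This metric is conformal to a flat one, so it does not violate (3). But it points the way: make $ph$ and $qh$ short for *all* $h$ at once, while primitive classes stay long, and do it with small total volume.

## 4. The degree obstruction and two coprime covers

**Theorem A.** Let $n\ge3$, let $p\ne q$ be primes and $\eta>0$. There is a Riemannian metric on $T^n$ of volume $<\eta$ such that every closed curve whose class lies outside $p\mathbb Z^n\cup q\mathbb Z^n$ has length $\ge1$.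

**Answer to the problem.** The inequality (3) holds for $n\le2$ and is false for every $n\ge3$. Indeed, if $S_1,\dots,S_n$ generate $H_1(T^n)$, then by Section 1 no class lies in $p\mathbb Z^n\cup q\mathbb Z^n$. In the metric of Theorem A, therefore, $\prod\operatorname{length}S_i\ge1$ while $\operatorname{Vol}<\eta$. As $\eta$ is arbitrary, no $C_n$ exists.

How can one make a metric of small volume without making curves short? Suppose $\varphi:T^n\to T^n$ induces the identity on $H_1$ and factors, piecewise smoothly, through a complex $Q$ of dimension $\le n-1$. Then $\varphi^*g_0$ is degenerate, so it has volume zero. By (1) every noncontractible closed curve still has length $\ge1$. A small perturbation would be a metric as bad as we like.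

This cannot be done. If $\varphi_*=\mathrm{id}$ on $H_1$, then $\varphi^*=\mathrm{id}$ on $H^1$. Since $H^n(T^n)$ is generated by a product of $n$ classes of degree one, $\varphi$ has degree $1$. But a map through $Q$ is zero on $H^n$.

So $n$-dimensional pieces are needed in the target. Suppose we allow one such piece, a copy $T_p$ of the torus that is mapped to $T^n$ by multiplication by $p$, and we collapse $T_p$ to have no volume. Loops that live on $T_p$ map to classes in $p\mathbb Z^n$, and these are allowed to be short. But if the target is $T_p$ glued along lower-dimensional subcomplexes to a complex of dimension $\le n-1$, its $n$-cycles are the multiples of the fundamental cycle $[T_p]$, because only $T_p$ contains $n$-cells. Hence $\varphi$ would have degree divisible by $p^n$, which contradicts degree $1$. With a second piece $T_q$, the possible degrees become $ap^n+bq^n$, and $1$ is among them. The remaining danger is a loop that uses both collapsed tori. We put them far apart, so that traveling from one to the other costs length.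

The rest of the proof shows that for $n\ge3$ the degree is the only obstruction. Until the end of Section 8, $n\ge3$ and $T=\mathbb R^n/\mathbb Z^n$ with flat metric $g_0$.

## 5. The complex $X$ made of $T_p$, $T_q$ and cells of dimension at most $n-1$

**Definition (skeleta).** Let $\mathbb R^n_{(j)}$ be the $j$-skeleton of the unit cubulation of $\mathbb R^n$, that is, the set of points with at least $n-j$ integer coordinates. Let $T_{(j)}$ be its image in $T$, and put $W=T_{(n-1)}$, $W'=T_{(n-2)}$.

Example: for $n=3$, $W$ is the union of the three coordinate $2$-tori and $W'$ is the union of the three coordinate circles.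

For $d\in\{p,q\}$ let $m_d:T\to T$ be multiplication by $d$. Integer coordinates stay integers, so $m_d(T_{(j)})\subset T_{(j)}$. For $n=3$, $m_d$ wraps each coordinate circle $d$ times around itself.

**Step 1. Build $X$.** This step joins $T_p,T_q$ to $W$ without new $n$-dimensional cells. We connect them by cylinders over $W'$, which have dimension $(n-2)+1=n-1$. Let $T_p,T_q$ be two copies of $T$ and
$$X=\Big(W\sqcup\bigsqcup_{d\in\{p,q\}}\big(T_d\sqcup W'\times[0,1]_d\big)\Big)\Big/\!\sim,\qquad (w,0)_d\sim w\in W'\subset T_d,\quad (w,1)_d\sim m_d(w)\in W .$$
Define $\pi:X\to T$ as the inclusion on $W$, $\pi(w,t)_d=m_d(w)$, and $\pi|_{T_d}=m_d$. Define the height $y:X\to[-1,1]$ by $y=0$ on $W$, $y=1$ on $T_p$, $y=1-t$ on $W'\times[0,1]_p$, $y=-1$ on $T_q$, and $y=-(1-t)$ on $W'\times[0,1]_q$. Both maps respect the gluing and are continuous.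

**Step 2. Loops of one sign.** We record what $y$ says about classes:
$$c\text{ a loop in }\{y>0\}\Rightarrow\pi_*[c]\in p\mathbb Z^n;\qquad c\text{ a loop in }\{y<0\}\Rightarrow\pi_*[c]\in q\mathbb Z^n. \tag{4}$$
Indeed $\{y>0\}=T_p\cup(W'\times[0,1)_p)$ retracts to $T_p$ by $\rho(w,t)=w$, and $\pi=m_p\circ\rho$ there. So $\pi_*[c]=p\,\rho_*[c]$. The case $y<0$ is the same.

**Step 3. Triangulate $X$ so that $\pi$ and $y$ are affine on simplices.** We need this to make maps into $X$ piecewise affine. Recall the Kuhn triangulation for a cubical grid: each cube with lowest vertex $v$ and side $s$ is cut into the simplices with vertices $v,\ v+se_{i_1},\ v+se_{i_1}+se_{i_2},\dots$, one for each ordering of the coordinates. It is invariant under grid translations and restricts to the Kuhn triangulation on each face of each cube.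

Let $K$ be the Kuhn triangulation of $T$ for the grid $\frac13\mathbb Z^n$. It is a genuine simplicial complex. Inside a simplex the vertices differ by vectors with entries in $\frac13\{-1,0,1\}$, and these are distinguished modulo $1$. So the vertices of a simplex are distinct in $T$, and the simplex is determined by its vertex set. Each $T_{(j)}$ is a subcomplex. The same holds for $m_d^{-1}K$, the Kuhn triangulation for the grid $\frac1{3d}\mathbb Z^n$. The map $m_d$ sends each simplex of $m_d^{-1}K$ affinely and injectively onto a simplex of $K$, and simplices in $W'$ to simplices in $W'$.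

Hence $X$ is a finite regular cell complex. Its cells are the simplices of $K$ in $W$, the simplices of $m_d^{-1}K$ in $T_d$, and the prisms $\sigma\times[0,1]_d$ with $\sigma$ a simplex of $m_d^{-1}K$ in $W'$. Each closed cell is an embedded convex polytope. For a prism, the bottom is $\sigma\subset T_d$ and the top is mapped injectively by $m_d$ onto a simplex of $K$ in $W$. Its proper faces are cells, and all identifications of faces are affine. Let $L$ be the barycentric subdivision, formed with the affine barycenters of these polytopes. Its simplices correspond to flags of cells, it triangulates $X$, and each of its simplices lies affinely in one closed cell. On each closed cell $y$ is affine and $\pi$ lifts to an affine map to $\mathbb R^n$; so the same holds on each simplex of $L$. Finally,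
$$\text{every simplex of }L\text{ lies in }T_p\cup T_q\ \text{ or in }\ N:=W\cup\bigcup_dW'\times[0,1]_d,\qquad \dim N\le n-1. \tag{5}$$

## 6. The covering $\hat X$ and the class of the unit cube

We look for $s:T\to X$ with $(\pi s)_*=\mathrm{id}$ on $H_1$. It is easier to look for a $\mathbb Z^n$-equivariant map from $\mathbb R^n$ to the corresponding covering of $X$, because there we can use Hurewicz.

**Step 4. Describe the covering.** Let
$$\hat X=\{(x,v)\in X\times\mathbb R^n:\ \pi(x)=v\bmod\mathbb Z^n\},\qquad \tau_k(x,v)=(x,v+k)\quad(k\in\mathbb Z^n).$$
This is the pullback of $\mathbb R^n\to T$, a covering of $X$ with $\hat X/\mathbb Z^n=X$.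

Over $W$ it is $\widetilde W:=\mathbb R^n_{(n-1)}$, with coordinate $v$. Over $T_d$ it is $\{(u,v)\in T\times\mathbb R^n:du\equiv v\bmod\mathbb Z^n\}$. For a lift $\tilde u$ of $u$ the vector $v-d\tilde u$ is an integer vector, well defined modulo $d\mathbb Z^n$; call its class $a$. So this part is the disjoint union, over $a\in\mathbb Z^n/d\mathbb Z^n$, of copies $\mathbb R^n_{d,a}$ of $\mathbb R^n$ with coordinate $v$, where $u=(v-a)/d$. The preimage of $W'\subset T_d$ in $\mathbb R^n_{d,a}$ is
$$E_{d,a}=a+d\,\mathbb R^n_{(n-2)}\ \subset\ \mathbb R^n_{(n-2)} .$$
Over the cylinder $W'\times[0,1]_d$ we find the cylinders $E_{d,a}\times[0,1]$. At $t=0$ they are glued to $\mathbb R^n_{d,a}$ by the inclusion, and at $t=1$ to $\widetilde W$ by the inclusion $E_{d,a}\subset\widetilde W$, because there the point $m_d(w)$ has coordinate $v$. So $\hat X$ is $\widetilde W$ with $p^n+q^n$ pieces $E_{d,a}\times[0,1]\cup\mathbb R^n_{d,a}$ attached. The map $\tau_k$ translates $v$ by $k$ and sends $a$ to $a+k$.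

**Step 5. $\hat X$ is $(n-2)$-connected.** We need this to convert homology into homotopy. The skeleton $\widetilde W=\mathbb R^n_{(n-1)}$ is $(n-2)$-connected, in particular simply connected since $n\ge3$. Each $E_{d,a}\cong\mathbb R^n_{(n-2)}$ is $(n-3)$-connected, in particular path connected. (For $n=2$ the set $E_{d,a}$ would be a lattice of isolated points; here is where $n\ge3$ enters.)

Attach the pieces one at a time. If $A$ is the space before the piece $(d,a)$ is attached, put
$$U=A\cup E_{d,a}\times(\tfrac13,1],\qquad V=\mathbb R^n_{d,a}\cup E_{d,a}\times[0,\tfrac23).$$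
These are open in the new space and cover it. Sliding along the cylinders gives $U\simeq A$ and $V\simeq\mathbb R^n$, and $U\cap V\simeq E_{d,a}$ is path connected. By van Kampen the new space is simply connected if $A$ is. For $2\le k\le n-2$, Mayer–Vietoris gives the exact sequence
$$H_k(A)\oplus H_k(\mathbb R^n)\to H_k(U\cup V)\to H_{k-1}(E_{d,a})=0,$$
where the last group vanishes because $1\le k-1\le n-3$. So $H_k(U\cup V)=0$ if $H_k(A)=0$. By induction $\hat X$ is simply connected and $H_k(\hat X)=0$ for $2\le k\le n-2$. By Hurewicz, $\hat X$ is $(n-2)$-connected and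
$$\pi_{n-1}(\hat X)\ \cong\ H_{n-1}(\hat X)=:H\qquad(n-1\ge2). \tag{6}$$

**Definition (the subgroup $IH$).** For an abelian group $H$ with an action of $\mathbb Z^n$ by $\tau_k$, let $IH$ be the subgroup generated by all $\tau_kh-h$. From $(\tau_{k+e_i}-1)h=(\tau_k-1)\tau_{e_i}h+(\tau_{e_i}-1)h$ and $(\tau_{-e_i}-1)h=-(\tau_{e_i}-1)\tau_{-e_i}h$ we get $IH=\sum_i(\tau_{e_i}-1)H$.

Example: the boundary map identifies the cellular $n$-chains of $\mathbb R^n$ with the $(n-1)$-cycles of $\widetilde W$, since $\mathbb R^n$ is acyclic. So $H_{n-1}(\widetilde W)$ is the free $\mathbb Z[\mathbb Z^n]$-module on the class of $\partial[0,1]^n$, and $IH_{n-1}(\widetilde W)$ consists of the combinations with coefficient sum zero. The class of $\partial[0,1]^n$ is *not* in it. Thus $\widetilde W$ alone will not do, in agreement with the degree obstruction.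

Let $\beta_k\in H$ be the class of $\partial(k+[0,1]^n)\subset\widetilde W$. Then $\beta_k=\tau_k\beta_0\equiv\beta_0$ modulo $IH$.

**Step 6. $d^n\beta_0\in IH$ for $d=p,q$.** This is the point at which the tori $T_d$ do their work: the boundary of the cube of side $d$ can be pushed into $\mathbb R^n_{d,0}$, where it bounds, at the price of an element of $IH$. Give $\widetilde W$, all $\mathbb R^n_{d,a}$ and all $E_{d,a}$ the unit cubulation in the coordinate $v$, and the cylinders the product cells. We compute with cellular chains, with the rule $\partial(b\times[0,1])=\partial b\times[0,1]+(-1)^{\dim b}(b\times1-b\times0)$.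

Let $z=\partial[0,d]^n=\sum_i\epsilon_i(F_i^1-F_i^0)$, a cycle in $\widetilde W$. Here $\epsilon_i=\pm1$, $F_i^0$ is the face $x_i=0$ of $[0,d]^n$ as a sum of unit $(n-1)$-cells, and $F_i^1=\tau_{de_i}F_i^0$. Let $\bar F_i^j,\bar z$ be the same chains in $\mathbb R^n_{d,0}$. The map $\tau_{de_i}$ preserves $\mathbb R^n_{d,0}$ and $E_{d,0}$, because $de_i\in d\mathbb Z^n$.

The cycle $\partial F_i^0$ is supported in the $(n-2)$-dimensional faces of $[0,d]^n$, hence in $E_{d,0}=d\,\mathbb R^n_{(n-2)}$. So the chain $c_i:=\partial F_i^0\times[0,1]$ exists in $\hat X$. Since $\partial\partial F_i^0=0$,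
$$\partial c_i=(-1)^{n-2}(\partial F_i^0-\partial\bar F_i^0).$$
With $\varsigma=(-1)^{n-1}$, the chain $\sigma_i:=F_i^0-\bar F_i^0+\varsigma c_i$ is therefore a cycle. Now
$$\sum_i\epsilon_i(\tau_{de_i}-1)\sigma_i=z-\bar z+\varsigma\Big(\sum_i\epsilon_i(\tau_{de_i}-1)\partial F_i^0\Big)\times[0,1]=z-\bar z+\varsigma\,(\partial z\times[0,1])=z-\bar z .$$
The cycle $\bar z$ bounds the cube $[0,d]^n$ in $\mathbb R^n_{d,0}$, so $[\bar z]=0$ and $[z]\in IH$. On the other hand $z$ is the sum of the boundaries of the $d^n$ unit cubes in $[0,d]^n$:
$$[z]=\sum_{k\in\{0,\dots,d-1\}^n}\beta_k\ \equiv\ d^n\beta_0\pmod{IH}.$$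
This proves the claim.

**Step 7. Use both primes.** Since $\gcd(p^n,q^n)=1$, an integer combination of $p^n\beta_0$ and $q^n\beta_0$ is $\beta_0$. So $\beta_0\in IH$, say
$$\beta_0=\sum_i(\tau_{e_i}-1)h_i,\qquad h_i\in H. \tag{7}$$

## 7. A piecewise affine map $s:T\to X$ that preserves $H_1$

**Step 8. Change the inclusion on $(n-1)$-cells so that the unit cube can be filled.** The inclusion $\widetilde W\subset\hat X$ sends $\partial[0,1]^n$ to $\beta_0$, which is an obstruction to extending over the cube. Identity (7) tells us how to cancel it equivariantly.

Let $\Phi_i$ be the face $x_i=0$ of $[0,1]^n$, so that $\partial[0,1]^n=\sum_i\epsilon_i(\tau_{e_i}\Phi_i-\Phi_i)$. Every $(n-1)$-cell of $\mathbb R^n$ is $\tau_k\Phi_i$ for exactly one pair $(k,i)$. Define $\hat s:\widetilde W\to\hat X$ as follows. On $\mathbb R^n_{(n-2)}$ it is the inclusion. For each $i$ choose a closed disc $\Delta$ in the interior of $\Phi_i$. Collapsing $\partial\Delta$ to a point gives a pinch map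
$$\Phi_i\to\Phi_i\vee S^{n-1},$$
where $S^{n-1}=\Delta/\partial\Delta$ is oriented by $\Phi_i$ and $\Phi_i/\Delta$ is identified with $\Phi_i$ relative to $\partial\Phi_i$. Let $\hat s|_{\Phi_i}$ be the pinch map followed by the inclusion $\Phi_i\subset\hat X$ on the first summand. On $S^{n-1}$ follow it by a map based at the image of the wedge point whose Hurewicz image is $-\epsilon_ih_i$; it exists by (6). On $\tau_k\Phi_i$ put $\hat s=\tau_k\hat s\tau_k^{-1}$. This is consistent, because $\hat s$ is the inclusion on $\partial\Phi_i$.

**Step 9. Compute $\hat s_*[\partial[0,1]^n]$.** Let $u_i$ be the signed sum of the ordered simplices of the Kuhn triangulation (unit grid) of $\Phi_i$, a singular chain representing the fundamental class of $(\Phi_i,\partial\Phi_i)$. Since the triangulation of $[0,1]^n$ restricts to translates of each other on opposite faces, $b:=\sum_i\epsilon_i(\tau_{e_i}u_i-u_i)$ is the boundary of the corresponding chain of the cube. So $b$ is a cycle that represents $\partial[0,1]^n$.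

The chains $\hat s_\#u_i$ and $u_i$ have the same boundary, so $\hat s_\#u_i-u_i$ is a cycle in $\hat X$. Its class is $-\epsilon_ih_i$. To see this, compare $u_i$ with its image under the pinch map in $\Phi_i\vee S^{n-1}$. The difference is an $(n-1)$-cycle, and $H_{n-1}(\Phi_i\vee S^{n-1})=H_{n-1}(S^{n-1})$ because $\Phi_i$ is contractible. Collapse $\Phi_i$ and work in $H_{n-1}(S^{n-1},\mathrm{pt})$. There $u_i$ becomes zero, and the pinched $u_i$ becomes the fundamental class, since $\Phi_i\to\Delta/\partial\Delta$ preserves the orientation. So the difference is the class $[S^{n-1}]$, which is sent to $-\epsilon_ih_i$ in $\hat X$.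

By equivariance, $\hat s_\#b-b=\sum_i\epsilon_i(\tau_{e_i}-1)(\hat s_\#u_i-u_i)$. Hence, by (7),
$$\hat s_*[\partial[0,1]^n]=\beta_0+\sum_i\epsilon_i(\tau_{e_i}-1)(-\epsilon_ih_i)=\beta_0-\sum_i(\tau_{e_i}-1)h_i=0\in H .$$

**Step 10. Extend and descend.** The map $\hat s|_{\partial[0,1]^n}$ is a map of an $(n-1)$-sphere into a simply connected space, with Hurewicz image zero. By (6) it is null-homotopic, so it extends to $[0,1]^n$. Extend equivariantly to the other cubes. This gives an equivariant $\hat s:\mathbb R^n\to\hat X$, which descends to $s:T\to\hat X/\mathbb Z^n=X$. The composition of $\hat s$ with $(x,v)\mapsto v$ is a lift of $\pi s$ to $\mathbb R^n$ and commutes with translations by $\mathbb Z^n$. Hence $(\pi s)_*=\mathrm{id}$ on $H_1(T)$.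

**Step 11. Make $s$ simplicial.** By simplicial approximation we may replace $s$ by a homotopic map that is simplicial from an iterated barycentric subdivision $K'$ of $K$ to $L$; the effect on $H_1$ does not change. Put
$$\varphi=\pi\circ s:T\to T,\qquad f=y\circ s:T\to[-1,1].$$
By the affinity statements in Step 3, $f$ is affine and $\varphi$ lifts to an affine map on each simplex of $K'$. There are finitely many simplices, so $\varphi$ and $f$ are Lipschitz for $g_0$, with constants $L_\varphi$ and $L_f$. Moreover $\varphi_*=\mathrm{id}$ on $H_1(T)$. Applying (4) to $s\circ c$, we get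
$$\text{a loop in }\{f>0\}\text{ has class in }p\mathbb Z^n;\qquad\text{a loop in }\{f<0\}\text{ has class in }q\mathbb Z^n. \tag{8}$$

## 8. Nearly degenerate metrics and their closed curves

**Step 12. A degenerate form.** This form measures horizontal length by $\varphi$ near height $0$ and vertical length by $f$ everywhere; it is degenerate because of (5). Let $\Sigma$ be the $(n-1)$-skeleton of $K'$. Let $\kappa:\mathbb R\to[0,1]$ be smooth with $\kappa=1$ on $[-\frac12,\frac12]$ and $\kappa=0$ off $(-\frac34,\frac34)$. On $T\setminus\Sigma$, the union of the open $n$-simplices, put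
$$h=df^2+\kappa(f)\,\varphi^*g_0 .$$
It is smooth and positive semidefinite there.

*It is degenerate at every point of $T\setminus\Sigma$.* Let $\sigma$ be an open $n$-simplex of $K'$. If $s(\sigma)\subset T_p\cup T_q$, then $f=\pm1$ is constant on $\sigma$, so $df=0$, $\kappa(f)=0$ and $h=0$. Otherwise, by (5), $s(\bar\sigma)$ is a simplex of $L$ in $N$, of dimension $\le n-1$. So the affine map $s|_\sigma$ kills a nonzero direction, which lies in the kernels of $df$ and $d\varphi$, hence of $h$.

**Step 13. The metrics and their volume.** We perturb $h$ to a Riemannian metric and take care of $\Sigma$, where $h$ is not defined. Let $\Lambda=1+L_f^2+L_\varphi^2$, so $h\le(\Lambda-1)g_0$. Given $\tau\in(0,1]$ and $\theta>0$, choose an open neighborhood $\mathcal N$ of $\Sigma$ of $g_0$-volume $<\theta$, which exists since $\Sigma$ is compact of measure zero. Choose also a smooth $\chi:T\to[0,1]$ that vanishes near $\Sigma$ and equals $1$ off $\mathcal N$. Put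
$$g=\chi\,(h+\tau g_0)+(1-\chi)\Lambda g_0 .$$
This is a smooth Riemannian metric. We have $g=\Lambda g_0$ near $\Sigma$. On $T\setminus\Sigma$ we have $g\ge\chi h+(1-\chi)h=h$. Also $g\le\Lambda g_0$, because $h+\tau g_0\le(\Lambda-1+\tau)g_0$.

Off $\mathcal N$ we have $g=h+\tau g_0$. Since $h$ is degenerate, one eigenvalue of $g$ relative to $g_0$ is $\tau$, and the others are at most $\Lambda$. So the volume density there is at most $\sqrt{\tau\Lambda^{n-1}}$, and
$$\operatorname{Vol}(g)\ \le\ \sqrt{\tau\Lambda^{n-1}}+\Lambda^{n/2}\theta .$$
As $\Lambda$ does not depend on $\tau,\theta$, we get $\operatorname{Vol}(g)<\eta$ for $\tau,\theta$ small.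

**Step 14. Lengths are bounded below by $f$ and $\varphi$.** Let $c$ be a closed Lipschitz curve. We claim that for almost every $t$
$$|(f\circ c)'|\le|c'|_g,\qquad\text{and}\qquad|(\varphi\circ c)'|_{g_0}\le|c'|_g\ \text{ if }|f(c(t))|\le\tfrac12. \tag{9}$$
For almost every $t$ the Lipschitz maps $c$, $f\circ c$ and $\varphi\circ c$ are differentiable at $t$. If $c(t)\notin\Sigma$, the chain rule gives $|(f\circ c)'|^2=df(c')^2\le h(c',c')\le g(c',c')$. If also $|f(c(t))|\le\frac12$, then $\kappa=1$ and $|d\varphi(c')|_{g_0}^2\le h(c',c')\le g(c',c')$. If $c(t)\in\Sigma$, the Lipschitz bounds give $|(f\circ c)'|\le L_f|c'|_{g_0}$ and $|(\varphi\circ c)'|_{g_0}\le L_\varphi|c'|_{g_0}$. Both are at most $\sqrt\Lambda\,|c'|_{g_0}=|c'|_g$.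

**Step 15. Conclusion.** Assume $[c]\notin p\mathbb Z^n\cup q\mathbb Z^n$. By (8), $f\circ c$ is neither everywhere positive nor everywhere negative, so by the intermediate value theorem it takes the value $0$.

If $|f\circ c|\ge\frac12$ somewhere, the closed function $f\circ c$ goes from $0$ to absolute value at least $\frac12$ and back. Its total variation is at least $1$, and by (9) $\operatorname{length}_g(c)\ge1$.

Otherwise $|f\circ c|<\frac12$ throughout, and (9) gives $\operatorname{length}_g(c)\ge\operatorname{length}_{g_0}(\varphi\circ c)$. The curve $\varphi\circ c$ has class $\varphi_*[c]=[c]\ne0$, so this length is at least $1$ by (1). This proves Theorem A. $\blacksquare$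

## 9. One prime at a time: the inequality with $\mathbb F_p$ coefficients

The counterexample needs two primes. With a single prime the inequality survives in all dimensions. This section and the next are not needed for the answer in Section 4.

**Theorem C.** For every $n\ge1$, every prime $p$ and every Riemannian metric on $T^n$ there are closed curves $S_1,\dots,S_n$ whose classes form a basis of $H_1(T^n;\mathbb F_p)$ (hence also of $H_1(T^n;\mathbb Q)$) with $\prod\operatorname{length}S_i\le2^{n-1}n!\operatorname{Vol}$.

For $p=2$ an inequality of this kind is due to Balacheff–Karam. The proof below is self-contained and follows ideas of Gromov, Guth, Papasoglu and Nabutovsky.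

Let $M=T^n$ with a Riemannian metric. Let $d$ be the distance, $B_r=B_r(x)$ the open ball, $S_r=\{d(x,\cdot)=r\}$, and $\mathcal H^k$ Hausdorff measure.

**Definition (rectifiable sets).** "$k$-rectifiable" means $(\mathcal H^k,k)$-rectifiable in Federer's sense: finite $\mathcal H^k$-measure, and covered up to an $\mathcal H^k$-null set by countably many Lipschitz images of subsets of $\mathbb R^k$. For $k=0$ it means finite.

Examples: a compact smooth $k$-dimensional submanifold is $k$-rectifiable; a finite union of arcs of finite length is $1$-rectifiable.

**Coarea facts.** Let $Y\subset M$ be compact and $k$-rectifiable, $k\ge1$, and let $u$ be Lipschitz on $Y$ with values in $\mathbb R$ or $\mathbb R/\mathbb Z$. Then $Y\cap u^{-1}(t)$ is $(k-1)$-rectifiable for a.e. $t$. If moreover $u$ is real-valued and $1$-Lipschitz for $d$, then for Borel $Y'\subset Y$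
$$\int\mathcal H^{k-1}(Y'\cap u^{-1}(t))\,dt\ \le\ \mathcal H^k(Y'). \tag{10}$$
These follow from Federer, *Geometric Measure Theory*, Theorem 3.2.22, applied after embedding $M$ smoothly and isometrically in some $\mathbb R^N$ (Nash). By compactness, the ratio of $d$ to the Euclidean distance tends to $1$ uniformly as the distance tends to $0$. So Hausdorff measures of subsets of $M$ are the same for both distances. A function that is $1$-Lipschitz for $d$ is locally $(1+\epsilon)$-Lipschitz for the Euclidean distance for every $\epsilon>0$. Hence its approximate Jacobian on $Y$, the norm of its tangential derivative, is $\le1$ a.e., and the coarea formula gives (10).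

**Step C1. Successive minima and the reduction.** This step chooses the curves. For each $r$ only finitely many classes contain closed curves of length $\le r$. To see this, lift such a curve to $\mathbb R^n$ starting in the unit cube; it ends in a bounded set, so its displacement takes finitely many values. Each class contains a shortest curve, by Arzelà–Ascoli and lower semicontinuity of length. Let $\ell_i$ be the least $r$ such that classes of closed curves of length $\le r$ span a subspace of $\mathbb F_p^n=H_1(M;\mathbb F_p)$ of dimension $\ge i$. The least $r$ exists, because the minimal lengths of classes form a discrete set.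

Choose greedily. If $S_1,\dots,S_i$ have independent classes, the curves of length $\le\ell_{i+1}$ span at least $i+1$ dimensions, so one of them has class outside the span already obtained; call it $S_{i+1}$. We get curves $S_i$ of length $\le\ell_i$ whose classes form a basis of $\mathbb F_p^n$. Their integral determinant is prime to $p$, hence nonzero, so they are also a $\mathbb Q$-basis. It remains to show
$$\prod_{i=1}^n\ell_i\ \le\ 2^{n-1}n!\operatorname{Vol}(M). \tag{11}$$

**Step C2. Cohomology classes adapted to the minima.** We want $\zeta_k$ to vanish on all curves shorter than $\ell_k$. Let $L_k\subset\mathbb F_p^n$ be the span of classes of closed curves of length $<\ell_k$. By finiteness these curves lie in classes of minimal length at most some $r<\ell_k$, so $\dim L_k\le k-1$. Also $L_1\subset L_2\subset\cdots$. Choose a basis $x_1,\dots,x_n$ of $\mathbb F_p^n$ such that each $L_k$ is spanned by the first $\dim L_k$ vectors; then $L_k\subset\langle x_1,\dots,x_{k-1}\rangle$. Let $\zeta_1,\dots,\zeta_n\in H^1(M;\mathbb F_p)$ be the dual basis. Then $\zeta_k|_{L_k}=0$. Moreover $\zeta_1\cup\dots\cup\zeta_n\ne0$,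 because $H^*(T^n;\mathbb F_p)$ is the exterior algebra on $H^1$. Put $a_k=\ell_k/2$, so $a_1\le\dots\le a_n$.

**Definition (the coverings $E_k$).** Let $w_k\in\mathbb Z^n$ reduce to $\zeta_k$ modulo $p$, and let $\phi_k:M\to\mathbb R/\mathbb Z$, $\phi_k(x)=\langle w_k,x\rangle$, a smooth map. Let $E_k=\{(x,\vartheta)\in M\times\mathbb R/\mathbb Z:\phi_k(x)=p\vartheta\}$, the pullback of the connected $p$-fold covering of $\mathbb R/\mathbb Z$. It is a principal $\mathbb Z/p$-covering with deck transformations $\vartheta\mapsto\vartheta+j/p$. Along a loop $c$ the monodromy is the shift by $\langle w_k,[c]\rangle/p$, that is, $\zeta_k(c)\in\mathbb Z/p$. Call $E_k$ *trivial over* $A\subset M$ if it has a continuous section over $A$.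

Example: over $M\setminus\phi_k^{-1}(t)$ the covering $E_k$ is trivial, because the $p$-fold covering of the circle is trivial over the arc $(\mathbb R/\mathbb Z)\setminus\{t\}$.

**Step C3. $E_k$ is trivial over $B_r(x)$ for $r\le a_k$.** This turns the choice of $\zeta_k$ into a statement about balls. Let $c$ be a piecewise smooth loop in $B_r$; by compactness it lies in $\{d(x,\cdot)\le r'\}$ with $r'<r$. Cut $c$ into arcs of length $<\epsilon$ and join the division points to $x$ by minimizing geodesics. Then $c$ is homologous to a sum of loops, each of length $<2r'+\epsilon$. For small $\epsilon$ this is $<2r\le\ell_k$, so their classes lie in $L_k$ and $\zeta_k(c)=0$. The ball is open and path connected, by geodesics from $x$, and the monodromy over it is trivial. So lifting paths from a chosen point over $x$ defines a section.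

**Step C4. A section of $E_k$ over a compact set extends to an open neighborhood of that set.** Let $G$ be the compact image of the section. The covering projection is a local homeomorphism and is injective on $G$. It is injective on some open neighborhood of $G$. Otherwise there would be points $a_i\ne b_i$ with the same projection, both approaching $G$. After passing to subsequences, $a_i\to a$ and $b_i\to b$ with $a,b\in G$ having the same projection. Then $a=b$, which contradicts local injectivity at $a$. The projection is open, so its inverse on the image of that neighborhood is the desired section.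

**Step C5. A chain of nearly minimal sets.** We now choose sets of each dimension that cut the coverings $E_k$. Fix $\delta>0$ and let $X_n=M$. Given a compact $k$-rectifiable $X_k$, call $Y\subset X_k$ *admissible* if it is compact, $(k-1)$-rectifiable and $E_k$ is trivial over $X_k\setminus Y$. Admissible sets exist: by the coarea facts and the example above, take $X_k\cap\phi_k^{-1}(t)$ for a.e. $t$. For $k\ge2$ let $X_{k-1}$ be admissible with
$$\mathcal H^{k-1}(X_{k-1})\ \le\ \inf_Y\mathcal H^{k-1}(Y)+\delta ,$$
and for $k=1$ let $X_0$ be admissible of minimal cardinality.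

**Step C6. $X_0\neq\emptyset$.** This is where the cup product enters. Suppose $X_0=\emptyset$. Then $E_1$ is trivial over $X_1$, hence over an open $U_1\supset X_1$ by Step C4. Inductively, suppose $X_k\subset U_1\cup\dots\cup U_k$. Then $X_{k+1}\setminus(U_1\cup\dots\cup U_k)$ is compact and contained in $X_{k+1}\setminus X_k$, so $E_{k+1}$ is trivial over it. By Step C4 it is trivial over an open neighborhood $U_{k+1}$ of it, and $X_{k+1}\subset U_1\cup\dots\cup U_{k+1}$. Finally $M=U_1\cup\dots\cup U_n$. A section of $E_j$ over $U_j$ means that $\zeta_j$ vanishes on all loops in $U_j$, so $\zeta_j|_{U_j}=0$ in $H^1(U_j;\mathbb F_p)=\operatorname{Hom}(H_1(U_j),\mathbb F_p)$. So $\zeta_j$ lifts to $H^1(M,U_j;\mathbb F_p)$, and the product $\zeta_1\cup\dots\cup\zeta_n$ comes from $H^n(M,\bigcup U_j;\mathbb F_p)=H^n(M,M;\mathbb F_p)=0$. This contradicts Step C2.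

Fix $x\in X_0$, and let $V_k(r)=\mathcal H^k(X_k\cap B_r(x))$.

**Step C7. $V_1(r)\ge2r$ for $r\le a_1$.** This starts an induction on dimension. By (10) with $u=d(x,\cdot)$ it suffices that $|X_1\cap S_\rho|\ge2$ for $0<\rho<a_1$. Suppose $|X_1\cap S_\rho|\le1$. Let $Y=X_0\setminus B_\rho$, $A=X_1\setminus Y$,
$$A_1=A\cap\{d(x,\cdot)\le\rho\},\qquad A_2=A\cap\{d(x,\cdot)\ge\rho\}.$$
The sets $A_1,A_2$ are closed in $A$ and cover it. Over $A_1\subset B_{a_1}$ the covering $E_1$ is trivial by Step C3. A point of $A_2$ that lay in $X_0$ would lie in $X_0\setminus B_\rho=Y$, which is excluded; so $A_2\subset X_1\setminus X_0$, where $E_1$ is trivial. The intersection $A_1\cap A_2\subset X_1\cap S_\rho$ has at most one point. After applying a deck transformation to one of the sections, they agree there, and they glue to a section over $A$. So $Y$ is admissible. But $x\in X_0\cap B_\rho$, so $|Y|<|X_0|$, a contradiction.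

**Step C8. For $2\le k\le n$ and $r\le a_k$:**
$$V_k(r)\ \ge\ \int_0^r\big(V_{k-1}(\rho)-\delta\big)\,d\rho. \tag{12}$$
We compare $X_{k-1}$ with the competitor obtained by replacing its part in the ball by a slice of $X_k$ by the sphere. For a.e. $\rho\in(0,a_k)$ the set
$$Y=(X_{k-1}\setminus B_\rho)\cup(X_k\cap S_\rho)\subset X_k$$
is compact and $(k-1)$-rectifiable. The complement $X_k\setminus Y$ is the disjoint union of the relatively open sets $X_k\cap B_\rho$ and $X_k\setminus(B_\rho\cup S_\rho\cup X_{k-1})$. Over the first, $E_k$ is trivial by Step C3; over the second, because it lies in $X_k\setminus X_{k-1}$. So $Y$ is admissible, and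
$$\mathcal H^{k-1}(X_{k-1})\ \le\ \mathcal H^{k-1}(X_{k-1}\setminus B_\rho)+\mathcal H^{k-1}(X_k\cap S_\rho)+\delta .$$
All terms are finite, so $V_{k-1}(\rho)\le\mathcal H^{k-1}(X_k\cap S_\rho)+\delta$. Integrate over $(0,r)$ and apply (10) to $u=d(x,\cdot)$ and $Y'=X_k\cap B_r$.

**Step C9. Integrate the recursion.** Let $f_1(r)=2\min(r,a_1)$ and $f_k(r)=\int_0^{\min(r,a_k)}f_{k-1}(t)\,dt$. Put $c_1=0$ and $c_k=a_k(c_{k-1}+1)$; these do not depend on $\delta$. We claim $V_k\ge f_k-c_k\delta$. For $k=1$ this is Step C7 and monotonicity. For $k\ge2$, by (12) and induction,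
$$V_k(r)\ge V_k(\min(r,a_k))\ge\int_0^{\min(r,a_k)}\big(f_{k-1}(\rho)-(c_{k-1}+1)\delta\big)\,d\rho\ \ge\ f_k(r)-c_k\delta .$$
Hence $\operatorname{Vol}(M)\ge V_n(a_n)\ge f_n(a_n)-c_n\delta$ for all $\delta>0$, so $\operatorname{Vol}(M)\ge f_n(a_n)$. (The point $x$ depends on $\delta$, but $f_n$ does not.)

**Step C10. Compute a lower bound for $f_n(a_n)$.** By induction $f_k(r)$ is twice the volume of the set of $0\le t_1\le\dots\le t_k\le r$ with $t_i\le a_i$ for all $i\le k$. So
$$f_n(a_n)=2\,\mathrm{vol}\{0\le t_1\le\dots\le t_n,\ t_i\le a_i\ \forall i\} .$$
Sorting the coordinates maps the box $\prod[0,a_i]$ into this region, since the $i$-th smallest of $u_1,\dots,u_n$ is at most $\max(u_1,\dots,u_i)\le a_i$. Sorting is piecewise isometric and at most $n!$-to-one, so the region has volume at least $\frac1{n!}\prod a_i$. Therefore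
$$\operatorname{Vol}(M)\ \ge\ \frac2{n!}\prod_{i=1}^na_i=\frac2{2^nn!}\prod_{i=1}^n\ell_i ,$$
which is (11). $\blacksquare$

The constant $2^{n-1}n!$ is not claimed to be sharp.

## 10. The coefficient rings for which a constant exists

**Theorem D.** Let $R\ne0$ be a commutative ring and $P(R)$ the set of primes $\ell$ such that $\ell\cdot1_R$ is not a unit. Let $n\ge3$. A constant $C$ such that every metric on $T^n$ has $n$ $R$-generating closed curves with $\prod\operatorname{length}S_i\le C\operatorname{Vol}$ exists if and only if $|P(R)|\le1$, and then $C=2^{n-1}n!$ works. (For $n\le2$ it always exists, by Theorem B, since curves that generate over $\mathbb Z$ also generate over $R$.)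

By the examples in Section 1, such a constant exists for $\mathbb Q,\mathbb R,\mathbb F_p,\mathbb Z/p^k,\mathbb Z_{(p)}$. It does not exist for $\mathbb Z$, nor for $\mathbb Z/m$ with $m$ divisible by two distinct primes.

*Proof.* By (2), $n$ curves $R$-generate if and only if their integral determinant $D$ is a unit in $R$.

**Step D1. At most one bad prime.** Let $|P(R)|\le1$, and let $p$ be the element of $P(R)$, or any prime if $P(R)=\emptyset$. The curves of Theorem C for this $p$ have $p\nmid D$. So $D\ne0$, and every prime factor of $D$ differs from $p$, hence is a unit in $R$. So $D$ is a unit in $R$, and the curves $R$-generate with constant $2^{n-1}n!$.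

**Step D2. Two bad primes.** Let $p\ne q$ lie in $P(R)$. Take a metric of Theorem A and $R$-generating curves $S_1,\dots,S_n$. If some $S_i$ had class in $p\mathbb Z^n$, then $p\mid D$, so $D\in pR$. Since $D$ is a unit in $R$, $p$ would be a unit in $R$, a contradiction; the same holds for $q$. So every $S_i$ has class outside $p\mathbb Z^n\cup q\mathbb Z^n$, hence length $\ge1$. Thus $\prod\operatorname{length}S_i\ge1$ while $\operatorname{Vol}<\eta$, with $\eta>0$ arbitrary, and no constant exists. $\blacksquare$
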